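\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}

\title{The Bernoulli bomber problem:\\ more ammunition can mean firing less}


\begin{abstract}
A bomber with $n$ units of ammunition and $t$ periods to go is attacked in each period with probability $p$; when attacked it chooses how many units to fire, and $k$ units repel the attack with probability $1-\theta^k$. Can the optimal number of units to fire always be chosen nondecreasing in $n$? We show that it can for $t\le 3$, for all $\theta$ and $p$, and that for $t=4$ it sometimes cannot. What goes wrong is that the value with three periods to go is an average of two functions, and averaging need not preserve log-concavity. We give a family of counterexamples as $\theta\to1$, obtained from a limiting problem in integers, and one explicit counterexample, $\theta=0.986$, $p=\theta^2$.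
\end{abstract}

\section{The question and the answer}

A bomber has $t$ time periods left before it reaches its target, and $n\in\{0,1,2,\dots\}$ units of ammunition. In each period, independently, it is attacked with probability $p\in(0,1]$ by an enemy fighter. When attacked it chooses a number $k\in\{0,\dots,n\}$ of units to fire. With probability $c(k)$ the fighter is destroyed; otherwise the fighter destroys the bomber. Let $F(n,t)$ be the largest achievable probability of reaching the target. Then $F(n,0)=1$ and, for $t\ge1$,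
\begin{equation}\label{eq:rec}
F(n,t)=(1-p)F(n,t-1)+p\max_{0\le k\le n}c(k)\,F(n-k,t-1).
\end{equation}
A \emph{maximizer for} $(n,t)$ is a $k$ attaining the maximum in \eqref{eq:rec}; we write $k(n,t)$ for a choice of maximizer. The property studied here is
\begin{quote}
(B)\quad for each fixed $t\ge 1$, $k(n,t)$ can be chosen nondecreasing in $n$.
\end{quote}
When (B) is asserted or denied for one value of $t$, we speak of (B) at $t$.

It is tempting to believe (B). An extra unit is either spent now or kept. Spending has diminishing returns if $c$ is concave, and one expects the same of keeping, so a larger stock should be shared between present and future, with neither share shrinking. Concavity of $c$ is not enough, however: it is known \cite{bomber} that (B) can fail for concave $c$, for example with $p=2/3$ and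
\[
c(x)=\min\bigl\{\tfrac1{24}x,\ \tfrac7{48}+\tfrac7{288}x,\ \tfrac{371}{1152}+\tfrac{49}{4320}x,\ \tfrac{29}{64}+\tfrac1{384}x,\ 1\bigr\}.
\]
So (B) calls for a strong assumption on $c$. A natural one is the \emph{Bernoulli case}, in which each unit independently destroys the fighter with probability $1-\theta$:
\[
c(k)=1-\theta^k,\qquad \theta\in(0,1).
\]
The question, posed in \cite{bomber}, is whether (B) holds in the Bernoulli case for all $\theta\in(0,1)$, $p\in(0,1]$ and $t\ge1$. The answer is no, and $t=4$ is the first horizon at which (B) can fail. From here on, except where another $c$ is named, $c(k)=1-\theta^k$.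

\begin{theorem}\label{thm:limit}
Let $p=p(\theta)=\dfrac1{1+3(1-\theta)}$. For all $\theta<1$ sufficiently close to $1$, every maximizer for $(n,t)=(290,4)$ is at least $77$ and every maximizer for $(291,4)$ is at most $76$. Hence no choice of optimal $k(\cdot,4)$ is nondecreasing.
\end{theorem}

\begin{theorem}\label{thm:three}
For all $\theta\in(0,1)$, $p\in(0,1]$ and $t\in\{1,2,3\}$, property (B) holds at $t$.
\end{theorem}

\begin{theorem}\label{thm:explicit}
For $\theta=0.986$ and $p=\theta^2=0.972196$, every maximizer for $(52,4)$ is at least $16$ and every maximizer for $(53,4)$ is at most $15$.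
\end{theorem}

\begin{corollary}\label{cor:open}
There is a nonempty open set of pairs $(\theta,p)$ for all of which (B) fails at $t=4$. In the cases of Theorems~\ref{thm:limit} and~\ref{thm:explicit}, $F(\cdot,3)$ is not log-concave.
\end{corollary}

\begin{proof}
For fixed $(n,t)$, $F(n,t)$ is a continuous function of $(\theta,p)$. The conclusion of Theorem~\ref{thm:explicit} says that finitely many strict inequalities hold, namely $c(k)F(52-k,3)<\max_{16\le j\le52}c(j)F(52-j,3)$ for $0\le k\le15$ and $c(k)F(53-k,3)<\max_{0\le j\le15}c(j)F(53-j,3)$ for $16\le k\le53$. They persist near $(0.986,0.986^2)$. The second claim is the contrapositive of Lemma~\ref{lem:lc} below.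
\end{proof}

We make no claim about failure at each $t\ge5$. Throughout, $q=1-p$ and $f_t(n)=F(n,t)$. By induction on $t$, each $f_t$ is nonnegative and nondecreasing in $n$: a $k$ allowed for $n$ is allowed for $n+1$ and leaves more behind. This uses only $c\ge0$.

\section{Comparing $k$ with $k+1$}\label{sec:marginal}

A nonnegative function $h$ on $\{0,1,2,\dots\}$ will be called log-concave here if $h(n+1)^2\ge h(n)h(n+2)$ for all $n$. Log-concavity of the value of the future is the right form of diminishing returns for (B).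

\begin{lemma}\label{lem:lc}
Let $c\ge0$ be any function, and suppose that $f_{t-1}$, which is nonnegative and nondecreasing, is log-concave. Then (B) holds at $t$.
\end{lemma}

\begin{proof}
Write $h=f_{t-1}$ and $V(n)=\max_{0\le k\le n}c(k)h(n-k)$. Since $h$ is nondecreasing, so is $V$, and $V(n)=0$ holds at most on an initial segment; there every $k$ is a maximizer and we choose $k(n,t)=0$. For the other $n$ let $k(n,t)$ be the largest maximizer. Let $V(n)>0$, $k=k(n,t)$ and $k'<k$. Then $0<h(n-k)\le h(n-k')$, and on $\{h>0\}$, which contains every integer from $n-k$ on, $h(m+1)/h(m)$ is nonincreasing. Hence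
\[
c(k)h(n+1-k)=c(k)h(n-k)\frac{h(n-k+1)}{h(n-k)}\ \ge\ c(k')h(n-k')\frac{h(n-k'+1)}{h(n-k')}=c(k')h(n+1-k').
\]
So no $k'<k$ beats $k$ at $n+1$; some maximizer at $n+1$ is at least $k$, and $k(n+1,t)\ge k(n,t)$.
\end{proof}

To disprove (B) we need a local version of this comparison. We shall use it for two functions $c$, so we state it for both at once. In the rest of this section, and in Lemma~\ref{lem:split} below, $c$ is a strictly increasing function with $c(0)=0$ for which
\[
\gamma_k=\frac{c(k+1)}{c(k)}\qquad(k\ge1)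
\]
is strictly decreasing. Only two instances occur: $c(k)=1-\theta^k$, with $\gamma_k=1+(1-\theta)\frac{\theta^k}{1-\theta^k}$, and $c(k)=k$, with $\gamma_k=1+\frac1k$. For a positive function $h$ let $R_h(m)=h(m+1)/h(m)$ be its \emph{growth ratio}. For $1\le k\le n-1$,
\begin{equation}\label{eq:step}
c(k+1)h(n-k-1)\ \gtrless\ c(k)h(n-k)\quad\Longleftrightarrow\quad R_h(n-k-1)\ \lessgtr\ \gamma_k ,
\end{equation}
and $c(1)h(n-1)>0=c(0)h(n)$ for $n\ge1$. We call \eqref{eq:step} the \emph{step test}.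

\begin{lemma}[Drop criterion]\label{lem:drop}
Let $h>0$, let $N\ge k_*\ge1$ be integers, and suppose
\begin{enumerate}
\item[(i)] $R_h(N-k)<\gamma_k$ for $1\le k\le k_*$;
\item[(ii)] $R_h(N+1-k)>\gamma_k$ for $k_*\le k\le N+1$.
\end{enumerate}
Then $c(k)h(N+1-k)$ is strictly increasing on $0\le k\le k_*+1$, and $c(k)h(N+2-k)$ is strictly decreasing on $k_*\le k\le N+2$. So every maximizer of the former over $0\le k\le N+1$ is at least $k_*+1$, and every maximizer of the latter over $0\le k\le N+2$ is at most $k_*$.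
\end{lemma}

\begin{proof}
Apply the step test with $n=N+1$ and with $n=N+2$; the step from $k=0$ to $k=1$ is the remark before the lemma.
\end{proof}

With $m_*=N-k_*$, the two conditions at $k=k_*$ read
\begin{equation}\label{eq:heart}
R_h(m_*)<\gamma_{k_*}<R_h(m_*+1).
\end{equation}
This is the heart of the matter, and it asks for two things: the growth ratio of $h$ must \emph{rise} somewhere, and the rise must \emph{straddle} one of the numbers $\gamma_k$.

\section{Up to three periods}

By Lemma~\ref{lem:lc}, Theorem~\ref{thm:three} follows once $f_0,f_1,f_2$ are shown to be log-concave.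

\begin{proof}[Proof of Theorem~\ref{thm:three}]
For $t=1$, $f_0=1$. For $t=2$, firing everything is optimal with one period left, so $f_1(n)=q+p(1-\theta^n)=1-p\theta^n$, and
\[
f_1(n+1)^2-f_1(n)f_1(n+2)=p\theta^n(1-2\theta+\theta^2)=p\theta^n(1-\theta)^2\ge0 .
\]
It remains to treat $f_2$.

\emph{A greedy formula for $f_2$.} For $k+l=n$ we have $(1-\theta^k)(1-p\theta^l)=1+p\theta^n-(\theta^k+p\theta^l)$. Put $\kappa=p-q=2p-1$. Then
\[
f_2(n)=q(1-p\theta^n)+p\max_{k+l=n}(1-\theta^k)(1-p\theta^l)=1+\kappa p\theta^n-pT(n),\qquad T(n)=\min_{k+l=n}(\theta^k+p\theta^l).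
\]
Raising $k$ from $i$ to $i+1$ lowers $\theta^k$ by $(1-\theta)\theta^i$, and raising $l$ from $i$ to $i+1$ lowers $p\theta^l$ by $(1-\theta)p\theta^i$. These decrements decrease in $i$, so
\[
T(n)=1+p-(1-\theta)\cdot\bigl(\text{sum of the $n$ largest elements of the multiset }\{\theta^i\}_{i\ge0}\cup\{p\theta^i\}_{i\ge0}\bigr).
\]
Suppose that these $n$ elements comprise the first $k$ of the first family and the first $l$ of the second, and let $\mu\ge\nu$ be the numbers $\theta^k$, $p\theta^l$ in decreasing order. These are the next elements available in the two families, so $T(n)-T(n+1)=(1-\theta)\zeta_n$ with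
\[
\zeta_n=\mu,\qquad \zeta_{n+1}=\max(\theta\mu,\nu),\qquad \mu\nu=p\theta^n,\quad \nu\le\mu\le1,\quad T(n)=\mu+\nu.
\]

\emph{The inequality.} Write $f=f_2(n)=1+\kappa\mu\nu-p(\mu+\nu)\ge0$ and
\[
\Delta_n=f_2(n+1)-f_2(n)=p(1-\theta)(\zeta_n-\kappa\theta^n).
\]
Then $f_2(n+1)^2-f_2(n)f_2(n+2)=(f+\Delta_n)^2-f(f+\Delta_n+\Delta_{n+1})=f(\Delta_n-\Delta_{n+1})+\Delta_n^2=p(1-\theta)\Lambda$, where
\[
\Lambda=f\,\bigl[\zeta_n-\zeta_{n+1}-\kappa(1-\theta)\theta^n\bigr]+p(1-\theta)(\zeta_n-\kappa\theta^n)^2 .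
\]
If $\kappa\le0$, then $\Lambda\ge0$ because $\zeta_n\ge\zeta_{n+1}$. Let $\kappa>0$; recall $\theta^n=\mu\nu/p$, and note that $p-\kappa\nu\ge p-\kappa=q\ge0$.

If $\theta\mu\ge\nu$, then $\zeta_{n+1}=\theta\mu$ and the square bracket is $(1-\theta)\mu(1-\kappa\nu/p)\ge0$, so $\Lambda\ge0$.

If $\nu>\theta\mu$, then $\zeta_n-\zeta_{n+1}=\mu-\nu$ may be as small as $0$, and the bracket may be negative; now the square must help. Using $\mu-\nu\ge0$, and then $\mu\ge\nu$ in the first term inside,
\[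
\Lambda\ \ge\ \frac{(1-\theta)\mu}{p}\bigl[\mu(p-\kappa\nu)^2-\kappa\nu f\bigr]\ \ge\ \frac{(1-\theta)\mu\nu}{p}\bigl[(p-\kappa\nu)^2-\kappa f\bigr].
\]
Moreover $f=1-p\nu-\mu(p-\kappa\nu)\le1-p\nu-\nu(p-\kappa\nu)=1-2p\nu+\kappa\nu^2$. So the last bracket is at least
\[
(p-\kappa\nu)^2-\kappa(1-2p\nu+\kappa\nu^2)=p^2-\kappa=(1-p)^2\ge0 .\qedhere
\]
\end{proof}

\section{How log-concavity is lost}\label{sec:mechanism}

The first two subsections explain the idea behind the counterexamples and are not used in the proofs.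

\subsection*{Plateaus}
Let $p=1$. Then $F(n,t)$ is the maximum of $\prod_{r=1}^tc(k_r)$ over $k_1+\dots+k_t=n$. Since $c(k)c(l)=1+\theta^{k+l}-\theta^k-\theta^l$ grows, for fixed $k+l$, as $k$ and $l$ are moved together, equal shares are best: if $n=ta+b$ with $0\le b<t$, take $b$ shares $a+1$ and $t-b$ shares $a$. Thus $k(n,t)=\lceil n/t\rceil$ is optimal and (B) holds for $p=1$. Adding one unit turns one share $a$ into $a+1$, so for $a\ge1$
\[
\frac{F(n+1,t)}{F(n,t)}=\gamma_a\qquad\text{for all } n=ta,\ ta+1,\dots,ta+t-1 .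
\]
The growth ratio is constant on runs of length $t$, which we call \emph{plateaus}. On a plateau log-concavity holds with equality.

\subsection*{Averaging}
Now let $p$ be slightly less than $1$. Then $f_3=qf_2+pS$ with $S(n)=\max_kc(k)f_2(n-k)$. Roughly, $f_2$ shares $n$ units between two attacks and has plateaus of length $2$ at height $\gamma_{n/2}$, while $S$ shares them among three and has plateaus of length $3$ at the greater height $\gamma_{n/3}$. If $x_0,x_1,x_2$ and $y_0,y_1,y_2$ are geometric with ratios $r$ and $s$, then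
\[
(x_0+y_0)(x_2+y_2)-(x_1+y_1)^2=x_0y_0(r-s)^2,
\]
so where a plateau of $f_2$ meets one of $S$, the growth ratio of the sum tends to \emph{rise}; for instance $1,1,1$ and $1,2,4$ add up to $2,3,5$, and $3^2<2\cdot5$. Put differently, the growth ratio of a sum is the average of the two growth ratios weighted by the two terms, and the weight moves toward the faster-growing one. For $p<1$ the plateaus are not exactly flat, so one must compare their slopes with this gain. One period earlier, $f_1(n)=1-p\theta^n$ has no plateaus to offer; Theorem~\ref{thm:three} says that then log-concavity always survives.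

\subsection*{A lemma on splitting}
In both counterexamples below, $f_2$ (or its limit $g_2$) behaves like a best product of two shares of a stock of $n+3\sigma$ units, with $\sigma=3$ or $2$. Conditions (L) and (U) of the next lemma express this. The lemma says that $S$ then behaves like a best product of three shares of the same enlarged stock. Set
\[
v(m)=\Bigl\lfloor\frac{m+3\sigma}2\Bigr\rfloor,\qquad u(m)=\Bigl\lfloor\frac{m+3\sigma}3\Bigr\rfloor .
\]

\begin{lemma}\label{lem:split}
Let $\sigma\ge2$ and $m_0\ge0$ be integers and let $f>0$ satisfy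
\begin{align*}
\text{\rm(L)}\quad& R_f(m)>\gamma_{v(m)}\ \text{ for all } m\ge0,&
\text{\rm(U)}\quad& R_f(m)<\gamma_{v(m)-1}\ \text{ for all } m\ge m_0 .
\end{align*}
Let $S(n)=\max_{0\le k\le n}c(k)f(n-k)$ and $\rho_m=S(m+1)/S(m)$ for $m\ge1$.
\begin{enumerate}
\item[(a)] If $2n\ge3m_0+3\sigma$, then $S(n)=c(u)f(n-u)$ with $u=u(n)$, and $n-u\ge m_0$.
\item[(b)] If $2m\ge3m_0+3\sigma$ and $m+3\sigma=3u+b$ with $b\in\{0,1,2\}$, then $\gamma_u<\rho_m<\gamma_{u-1}$ if $b\in\{0,1\}$, and $\rho_m=\gamma_u$ if $b=2$.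
\item[(c)] Let $\alpha>0$ and $h=\alpha f+S$. Then $h>0$ and $R_h(m)>\gamma_{v(m)}$ for all $m\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We apply the step test to $f$. Let $1\le k\le n-1$ and $m=n-k-1$. Since $k$ is an integer,
\[
k\le v(m)-1\iff k+1\le\frac{n-k-1+3\sigma}2\iff3k\le n+3\sigma-3 .
\]
Any integer $k$ with $3k\le n+3\sigma-3$ satisfies $n-k-1\ge\frac{2n-3\sigma}3\ge m_0$. So if such a $k$ is at least $1$, then $k\le n-1$ and (U) gives $R_f(m)<\gamma_{v(m)-1}\le\gamma_k$: the value $k+1$ is strictly better than $k$. If $3k>n+3\sigma-3$ and $k\le n-1$, then $k\ge v(m)$, so $R_f(m)>\gamma_{v(m)}\ge\gamma_k$ by (L), and $k$ is strictly better than $k+1$. Also $1$ is better than $0$. So the maximizer is the least $k$ with $3k>n+3\sigma-3$, which is $\lfloor n/3\rfloor+\sigma=u(n)$, provided that this number is at most $n$. It is: since $3(u-1)\le n+3\sigma-3$, the bound above with $k=u-1$ gives $n-u\ge m_0\ge0$.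

(b) Part (a) applies to $m$ and $m+1$. If $b\le1$, then $u(m+1)=u(m)=u$, so $\rho_m=R_f(m-u)$; here $m-u\ge m_0$ and $v(m-u)=\lfloor(2u+b)/2\rfloor=u$, and (L), (U) give the bounds. If $b=2$, then $u(m+1)=u+1$, so $S(m+1)=c(u+1)f(m-u)$ and $S(m)=c(u)f(m-u)$.

(c) Let $m\ge1$. Since $S(m)\ge c(1)f(m-1)>0$, a $k_0$ attaining $S(m)$ is at least $1$. From $S(m+1)\ge c(k_0)f(m+1-k_0)$ and (L), $\rho_m\ge R_f(m-k_0)>\gamma_{v(m-k_0)}\ge\gamma_{v(m)}$. As $R_h(m)$ is a weighted average of $R_f(m)$ and $\rho_m$, the claim follows. For $m=0$, $S(0)=0\le S(1)$ gives $R_h(0)\ge R_f(0)>\gamma_{v(0)}$.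
\end{proof}

In the situation of Lemma~\ref{lem:split}(c), for $m\ge1$,
\begin{equation}\label{eq:avg}
R_h(m)=w_mR_f(m)+(1-w_m)\rho_m,\qquad w_m=\frac{\alpha f(m)}{h(m)}\in(0,1).
\end{equation}

\section{Many weak units: the limit \texorpdfstring{$\theta\to1$}{theta to 1}}

Let $p=1/(1+3(1-\theta))$, so that $q/p=3(1-\theta)$, and put $G_t(n)=F(n,t)/(p(1-\theta))^t$. Dividing \eqref{eq:rec} by $(p(1-\theta))^t$ gives
\[
G_0=1,\qquad G_t(n)=3G_{t-1}(n)+\max_{0\le k\le n}[k]_\theta\,G_{t-1}(n-k),\qquad [k]_\theta=\frac{1-\theta^k}{1-\theta},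
\]
with the same maximizers. As $\theta\to1$ we have $[k]_\theta\to k$, and by induction on $t$, for each fixed $(n,t)$, $G_t(n)\to g_t(n)$, where
\begin{equation}\label{eq:g}
g_0=1,\qquad g_t(n)=3g_{t-1}(n)+\max_{0\le k\le n}k\,g_{t-1}(n-k).
\end{equation}
This is a problem in integers. From here to the end of this section $c(k)=k$ and $\gamma_k=1+\frac1k$.

\begin{proposition}\label{prop:integer}
$k\,g_3(290-k)$ is strictly increasing on $0\le k\le77$, and $k\,g_3(291-k)$ is strictly decreasing on $76\le k\le291$.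
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:limit} from Proposition~\ref{prop:integer}]
The proposition gives $k\,g_3(290-k)<77\,g_3(213)$ for $0\le k\le76$ and $k\,g_3(291-k)<76\,g_3(215)$ for $77\le k\le291$. These are finitely many strict inequalities, so for $\theta$ close enough to $1$ they also hold with $[k]_\theta$, $[77]_\theta$, $[76]_\theta$ and $G_3$ in place of $k$, $77$, $76$ and $g_3$. Then no $k\le76$ is a maximizer for $(290,4)$ and no $k\ge77$ is one for $(291,4)$.
\end{proof}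

\subsection*{Two and three shares}
Clearly $g_1(n)=n+3$. For $n\ge2$ the maximum of $k(n+3-k)$ is at $k=\lfloor(n+3)/2\rfloor\le n$, so $g_2(n)=3(n+3)+\lfloor(n+3)^2/4\rfloor=\lfloor(n+9)^2/4\rfloor-9$, that is,
\begin{equation}\label{eq:g2}
g_2(n)=vv'-9,\qquad v=\Bigl\lfloor\frac{n+9}2\Bigr\rfloor,\quad v'=\Bigl\lceil\frac{n+9}2\Bigr\rceil\qquad(n\ge2),
\end{equation}
while $g_2(0)=9$ and $g_2(1)=12+3=15$. So $g_2$ is a best product of two shares of $n+9$ units, lowered by $9$.

We verify the hypotheses of Lemma~\ref{lem:split} for $f=g_2$, $\sigma=3$, $m_0=10$. Passing from $m$ to $m+1$ in \eqref{eq:g2} turns the pair $v,v'$ into $v+1,v'$ (up to order), so for $m\ge2$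
\[
R_{g_2}(m)=1+\frac{v'}{vv'-9},\qquad v=v(m).
\]
This exceeds $1+\frac1v$, which is (L); for $m=0,1$, where $v=4,5$, (L) says $\frac{15}9>\frac54$ and $\frac{21}{15}>\frac65$. It is less than $1+\frac1{v-1}$ if and only if $v'(v-1)<vv'-9$, that is, $v'\ge10$, that is, $m\ge10$; this is (U).

Hence for $n\ge20$ and $n+9=3u+b$ with $b\in\{0,1,2\}$, Lemma~\ref{lem:split}(a) and \eqref{eq:g2} give
\begin{equation}\label{eq:S}
S(n)=\max_kk\,g_2(n-k)=
\begin{cases}
u(u^2-9)&(b=0),\\
u\bigl(u(u+1)-9\bigr)&(b=1),\\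
u\bigl((u+1)^2-9\bigr)&(b=2),
\end{cases}
\end{equation}
and $\rho_m=S(m+1)/S(m)$ obeys Lemma~\ref{lem:split}(b) for $m\ge20$. Finally $g_3=3g_2+S$.

\subsection*{Where the growth ratio rises}
We look for a place where a plateau of $g_2$ and a plateau of $S$ begin together: $m+9=3u$ with $u$ even, so that $v=v'=3u/2$. For such $u\ge10$ the values at $m,m+1,m+2$ are
\begin{align*}
3g_2:&\quad 3(v^2-9),\quad 3(v^2+v-9),\quad 3(v^2+2v+1-9),\\
S:&\quad u(u^2-9),\quad u(u^2+u-9),\quad u(u^2+2u+1-9).
\end{align*}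
Put $D=g_3(m)$, and let $d,d'$ be the increments of $g_3$ from $m$ to $m+1$ and from $m+1$ to $m+2$. Inserting $v=3u/2$,
\begin{equation}\label{eq:Dd}
D=u^3+\tfrac{27}4u^2-9u-27,\qquad d=3v+u^2=u^2+\tfrac92u,\qquad d'=d+u+3 .
\end{equation}
So $R_{g_3}(m)=1+d/D$ and $R_{g_3}(m+1)=1+d'/(D+d)$. The growth ratio rises if and only if $d'D>d(D+d)$, that is, $(u+3)D>d^2$; expanding,
\[
(u+3)D-d^2=\tfrac34\bigl(u^3-12u^2-72u-108\bigr).
\]
Among even $u\ge10$ this is negative up to $u=16$ and positive from $u=18$ on. (Write the cubic as $u\bigl(u(u-12)-72\bigr)-108$: for $u\le16$ the inner bracket is at most $-8$, for $u\ge18$ it is at least $36$.) The first case, $u=18$ and $m=45$, shows the mechanism in small numbers: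
\[
\begin{array}{c|ccc}
n&45&46&47\\ \hline
3g_2(n)&2160&2241&2325\\
S(n)&5670&5994&6336\\
g_3(n)&7830&8235&8661
\end{array}
\qquad 8235^2=67815225<67815630=7830\cdot8661 .
\]

So $g_3$ is not log-concave; but this does not yet give a drop. To use Lemma~\ref{lem:drop} with $m_*=m$ in \eqref{eq:heart} we need an integer $k$ with $d/D<1/k<d'/(D+d)$. For $u=18$ this means $\frac{8235}{426}<k<\frac{7830}{405}$, and both ends lie strictly between $19$ and $20$.

\subsection*{Where the rise straddles some $\gamma_k$}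
Let again $u\ge10$ be even. By \eqref{eq:Dd}, the condition $d/D<1/k<d'/(D+d)$ is equivalent to
\begin{equation}\label{eq:window}
0<D-kd<k(u+3)-d .
\end{equation}
Since $D-(u+\frac94)d=-\frac{153}8u-27<0$, the first inequality forces $k<u+\frac94$; the outer one, $0<k(u+3)-d$, forces $k>\frac d{u+3}=u+\frac32-\frac9{2(u+3)}>u+1$. So $k=u+2$, and then \eqref{eq:window} becomes
\[
0<\tfrac14u^2-18u-27<\tfrac12u+6 .
\]
For positive $u$ the left inequality means $u>36+\sqrt{1404}$, where $37<\sqrt{1404}<38$, and the right one means $u<37+\sqrt{1501}$, where $38<\sqrt{1501}<39$. Thus $73<u<76$, and the only even candidate is $u=74$; it works, since $0<10<43$. Here $m=213$, $k=76$, and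
\begin{equation}\label{eq:values}
D=g_3(213)=441494,\quad d=5809,\quad g_3(214)=447303,\quad d'=5886,\quad g_3(215)=453189,
\end{equation}
\begin{equation}\label{eq:key}
g_3(213)=76\cdot5809+10,\qquad g_3(214)=76\cdot5886-33,\qquad\text{so}\quad R_{g_3}(213)<\gamma_{76}<R_{g_3}(214).
\end{equation}

\subsection*{All other comparisons}

\begin{proof}[Proof of Proposition~\ref{prop:integer}]
We apply Lemma~\ref{lem:drop} with $h=g_3$, $k_*=76$ and $N=213+76=289$. Write $R_2,R_3$ for the growth ratios of $g_2,g_3$. By \eqref{eq:avg} with $f=g_2$, $\alpha=3$ and $h=g_3$, $R_3(m)$ is for $m\ge1$ an average of $R_2(m)$ and $\rho_m$, with weight $w_m=3g_2(m)/g_3(m)$ on $R_2(m)$. Recall $v(m)=\lfloor(m+9)/2\rfloor$, $u(m)=\lfloor(m+9)/3\rfloor$.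

\emph{Condition (i): $R_3(m)<\gamma_k$ for $m=289-k$, $1\le k\le76$.} For $m\ge215$ we have $v(m)\ge112$, so $R_2(m)<\gamma_{111}$ by (U).
\begin{itemize}
\item $k=76$, $m=213$: this is \eqref{eq:key}.
\item $k=75$, $m=214$: $R_3(m)-1=5886/447303<1/75$, since $75\cdot5886=441450$.
\item $k=74$, $m=215$: $m+9=3\cdot74+2$, so $\rho_m=\gamma_{74}$, while $R_2(m)<\gamma_{111}<\gamma_{74}$; hence $R_3(m)<\gamma_{74}$.
\item $k\le73$, $m\ge216$: $u(m)\ge75$, so $\rho_m<\gamma_{u(m)-1}\le\gamma_{74}<\gamma_k$, and $R_2(m)<\gamma_{111}<\gamma_k$.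
\end{itemize}

\emph{Condition (ii): $R_3(m)>\gamma_k$ for $m=290-k$, $76\le k\le290$.}
\begin{itemize}
\item $k=76$, $m=214$: this is \eqref{eq:key}.
\item $k=77$, $m=213$: $R_3(m)-1=5809/441494>1/77$, since $77\cdot5809=447293$.
\item $78\le k\le99$, $191\le m\le212$: here $v(m)\le110$ and $u(m)\le73$, so $R_2(m)>\gamma_{110}$ and $\rho_m\ge\gamma_{73}$. The weight of $R_2(m)$ is small. Indeed $g_2$ and $S$ are nondecreasing, so $3g_2(m)\le3g_2(212)=3(110\cdot111-9)=36603$ and $S(m)\ge S(191)=66(67^2-9)=295680$, because $191+9=3\cdot66+2$. Hence $w_m\le36603/332283<\frac19$ and, since $\gamma_{73}>\gamma_{110}$,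
\[
R_3(m)-1\ \ge\ \tfrac89\cdot\tfrac1{73}+\tfrac19\cdot\tfrac1{110}\ >\ 0.0131\ >\ \tfrac1{78}\ \ge\ \tfrac1k .
\]
\item $k\ge100$, $m\le190$: $v(m)\le\frac{m+9}2\le290-m=k$, since $3m\le571$. By Lemma~\ref{lem:split}(c), $R_3(m)>\gamma_{v(m)}\ge\gamma_k$.\qedhere
\end{itemize}
\end{proof}

This completes the proof of Theorem~\ref{thm:limit}.

\section{An explicit counterexample}

We now prove Theorem~\ref{thm:explicit}. Let $\theta=0.986$, $p=\theta^2$, $q=0.027804$, and
\[
c(k)=1-\theta^k,\qquad \omega=\frac qp\in(0.0285,0.0286),\qquad \beta=\omega^2<0.00082 .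
\]
The choice $p=\theta^2$ makes $f_1(n)=1-p\theta^n=c(n+2)$: with one period left, the chance of not being attacked is worth exactly two extra units. The plan is that of the previous section, with $\sigma=2$. We use the following values of $\theta^k$, obtained by multiplication and rounded to seven decimals.
\[
\begin{array}{llllll}
\theta^{6}: 0.9188857&\ \theta^{10}: 0.8684987&\ \theta^{13}: 0.8325300&\ \theta^{14}: 0.8208746&\ \theta^{16}: 0.7980510\\
\theta^{17}: 0.7868783&\ \theta^{20}: 0.7542899&\ \theta^{21}: 0.7437299&\ \theta^{22}: 0.7333176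
\end{array}
\]

\subsection*{Two and three shares}
For $n\ge1$ the maximum of $c(k)c(n+2-k)$ is at $k=\lfloor(n+2)/2\rfloor\le n$. Put $k'=n+2-k$ for this $k$. Then
\[
f_2(n)=q(1-\theta^{n+2})+p(1-\theta^k-\theta^{k'}+\theta^{n+2})=1-\theta^{k+2}-\theta^{k'+2}+(p-q)\theta^{n+2}.
\]
Let $v=k+2$ and $v'=k'+2$. Since $c(v)c(v')=1-\theta^v-\theta^{v'}+p^2\theta^{n+2}$, $p-q=p^2-q^2$ and $q^2=\beta p^2=\beta\theta^4$, we obtain the counterpart of \eqref{eq:g2}:
\begin{equation}\label{eq:f2}
f_2(n)=c(v)c(v')-\beta\theta^{n+6},\qquad v=\Bigl\lfloor\frac{n+6}2\Bigr\rfloor,\quad v'=\Bigl\lceil\frac{n+6}2\Bigr\rceil\qquad(n\ge1).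
\end{equation}
Passing from $n$ to $n+1$ turns the pair $v,v'$ into $v+1,v'$ (up to order). Since $c(k)c(v+1)-c(k+1)c(v)=(1-\theta)(\theta^v-\theta^k)$ and $c(k+1)-\theta c(k)=1-\theta$, for $n\ge1$ and all $k\ge1$
\begin{equation}\label{eq:I}
c(k)f_2(n+1)-c(k+1)f_2(n)=(1-\theta)\bigl[(\theta^v-\theta^k)c(v')+\beta\theta^{n+6}\bigr].
\end{equation}
The left side has the sign of $R_{f_2}(n)-\gamma_k$. We verify the hypotheses of Lemma~\ref{lem:split} for $f=f_2$, $\sigma=2$, $m_0=4$.

(L): For $n\ge1$ and $k=v(n)$ the right side of \eqref{eq:I} is positive. For $n=0$, $f_2(0)=q\,c(2)$ and $f_2(1)>q\,f_1(1)=q\,c(3)$, so $R_{f_2}(0)>\gamma_2>\gamma_3=\gamma_{v(0)}$.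

(U): Let $n\ge4$, so $v'\ge v\ge5$, and let $k=v-1$. The bracket in \eqref{eq:I} is $\theta^v\bigl[-\frac{1-\theta}\theta c(v')+\beta\theta^{v'}\bigr]$. Since $\theta^5<0.932$, we have $\frac{1-\theta}\theta c(v')>0.0141\cdot0.068>0.00095>\beta$, so the bracket is negative.

Let $S(n)=\max_kc(k)f_2(n-k)$ and $h=f_3/p=\omega f_2+S$. Lemma~\ref{lem:split}(a),(b) apply for $n,m\ge9$, with $v(m)=\lfloor(m+6)/2\rfloor$ and $u(m)=\lfloor(m+6)/3\rfloor$.

\subsection*{The key inequality}
At $m=36$ two plateaus begin together: $36+6=2\cdot21=3\cdot14$. For $j=0,1,2$ we have $u(36+j)=14$, so $h(36+j)=\omega f_2(36+j)+c(14)f_2(22+j)$. For $j=0,1$, \eqref{eq:I} with $n=36+j$ (where $v=21$, $v'=21+j$) and with $n=22+j$ (where $v=14$, $v'=14+j$) gives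
\[
c(k)h(37+j)-c(k+1)h(36+j)=(1-\theta)Q_j(k),
\]
\[
Q_j(k)=\omega\bigl[(\theta^{21}-\theta^k)c(21+j)+\beta\theta^{42+j}\bigr]+c(14)\bigl[(\theta^{14}-\theta^k)c(14+j)+\beta\theta^{28+j}\bigr].
\]
So $R_h(36+j)-\gamma_k$ has the sign of $Q_j(k)$. Take $k=15$. With $[r]=(1-\theta^r)/(1-\theta)$ we have
\[
c(r)=(1-\theta)[r],\quad \omega=(1-\theta)[2]\theta^{-2},\quad \theta^{21}-\theta^{15}=-(1-\theta)\theta^{15}[6],\quad \theta^{14}-\theta^{15}=(1-\theta)\theta^{14},
\]
so that every term contains the factor $(1-\theta)^3\theta^{14}$, and $Q_j(15)=(1-\theta)^3\theta^{14}\psi_j$ with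
\[
\psi_j=-\theta^{-1}[2][6][21+j]+[2]^3\theta^{22+j}+[14][14+j]+[2]^2\theta^{10+j}[14].
\]
The values, computed from unrounded powers of $\theta$ and rounded to six decimals, are
\[
\begin{aligned}
&[2]=1.986,& &[6]=5.793879,& &[14]=12.794673,\\
&[15]=13.615547,& &[21]=18.305011,& &[22]=19.048740.
\end{aligned}
\]
Hence, with each term correct to within $10^{-4}$,
\begin{align*}
\psi_0&=-213.6199+5.7442+163.7036+43.8285<-0.34,\\
\psi_1&=-222.2993+5.6638+174.2065+43.2149>0.78 ,
\end{align*}
where the final bounds allow for the rounding. Therefore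
\begin{equation}\label{eq:key2}
R_h(36)<\gamma_{15}<R_h(37).
\end{equation}

\subsection*{All other comparisons}
\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
Since $h$ is a positive multiple of $f_3$, it suffices to apply Lemma~\ref{lem:drop} to $h$ with $k_*=15$ and $N=36+15=51$. Write $R_2=R_{f_2}$; by \eqref{eq:avg} with $f=f_2$ and $\alpha=\omega$, $R_h(m)$ is for $m\ge1$ a weighted average of $R_2(m)$ and $\rho_m$.

\emph{Condition (i): $R_h(m)<\gamma_k$ for $m=51-k$, $1\le k\le15$.}
\begin{itemize}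
\item $k=15$, $m=36$: this is \eqref{eq:key2}.
\item $k=14$, $m=37$: in $Q_1(14)$ the term with $\theta^{14}-\theta^k$ vanishes, and
\[
Q_1(14)=-\omega(\theta^{14}-\theta^{21})c(22)+\beta\bigl[\omega\theta^{43}+c(14)\theta^{29}\bigr].
\]
Here $\omega(\theta^{14}-\theta^{21})c(22)>0.0285\cdot0.0771\cdot0.2666>0.00058$. Since $\theta^{43}=\theta^{21}\theta^{22}<0.55$ and $\theta^{29}<(\theta^{14})^2<0.68$, the second term is less than $0.00082\,(0.0286\cdot0.55+0.18\cdot0.68)<0.00012$. So $Q_1(14)<0$, that is, $R_h(37)<\gamma_{14}$.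
\item $k=13$, $m=38$: $38+6=3\cdot14+2$, so $\rho_m=\gamma_{14}<\gamma_{13}$, and $R_2(m)<\gamma_{v(38)-1}=\gamma_{21}<\gamma_{13}$.
\item $k\le12$, $m\ge39$: $u(m)\ge15$ and $v(m)\ge22$, so $\rho_m<\gamma_{u(m)-1}\le\gamma_{14}<\gamma_k$ and $R_2(m)<\gamma_{v(m)-1}\le\gamma_{21}<\gamma_k$.
\end{itemize}

\emph{Condition (ii): $R_h(m)>\gamma_k$ for $m=52-k$, $15\le k\le52$.}
\begin{itemize}
\item $k=15$, $m=37$: this is \eqref{eq:key2}.
\item $k=16,17,18$, $m=36,35,34$: from $m+6=3\cdot14$, $3\cdot13+2$, $3\cdot13+1$ respectively we get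
\[
\rho_{36}>\gamma_{14},\quad \rho_{35}=\gamma_{13},\quad \rho_{34}>\gamma_{13};\qquad R_2(36)>\gamma_{21},\quad R_2(35),\,R_2(34)>\gamma_{20}.
\]
To bound the weight $w=w_m$ of $R_2(m)$, note that $\frac w{1-w}=\omega f_2(m)/S(m)\le\omega f_2(36)/S(34)$, as $f_2$ and $S$ are nondecreasing. By \eqref{eq:f2}, $f_2(36)<c(21)^2<0.0657$. Also $S(34)=c(13)f_2(21)$ and $f_2(21)=c(13)c(14)-\beta\theta^{27}>0.1674\cdot0.1791-0.00082\cdot0.69>0.0294$, since $\theta^{27}=\theta^{13}\theta^{14}<0.69$; so $S(34)>0.1674\cdot0.0294>0.00492$. Hence $\frac w{1-w}<\frac{0.0286\cdot0.0657}{0.00492}<0.39$ and $w<0.29$.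

It is convenient to divide by $1-\theta$: let $\lambda_r=(\gamma_r-1)/(1-\theta)=\theta^r/(1-\theta^r)$. Then
\[
\lambda_{13}>4.97,\quad \lambda_{14}>4.58,\quad \lambda_{16}<3.96,\quad \lambda_{18}<\lambda_{17}<3.70,\quad \lambda_{20}>3.06,\quad \lambda_{21}>2.90 .
\]
Since the lower bound for $\rho_m$ is larger than that for $R_2(m)$, we may replace $w$ by $0.29$. For $m=36$ this gives $\frac{R_h(m)-1}{1-\theta}>0.71\cdot4.58+0.29\cdot2.90>4.09>\lambda_{16}$. For $m=35,34$ it gives $\frac{R_h(m)-1}{1-\theta}>0.71\cdot4.97+0.29\cdot3.06>4.4>\lambda_{17}>\lambda_{18}$.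
\item $k\ge19$, $m\le33$: $v(m)\le v(33)=19\le k$, so $R_h(m)>\gamma_{v(m)}\ge\gamma_k$ by Lemma~\ref{lem:split}(c).\qedhere
\end{itemize}
\end{proof}

\begin{thebibliography}{1}
\bibitem{bomber} ``ABCs Of The Bomber Problem And Its Relatives'', \texttt{http://www.statslab.cam.ac.uk/\~{}rrw1/publications/weber-bomber\_paper\_draft4.pdf}
\end{thebibliography}

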